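# Nef Hodge line bundles without sections

## 1. A counterexample, and exactly where counterexamples live

**Theorem 1.** For all integers $n\ge 2$, $w\ge 3$ and $1\le \nu\le n-1$ there are a projective manifold $M$ of dimension $n$ and, with $D=\emptyset$, a polarized $\mathbb Z$-variation of Hodge structure $H$ of weight $w$ in the situation of 3.2 (spelled out in Section 2), such that the line bundle $L=\det\mathcal F^w(\mathcal H^{\rm can})$ satisfies $\nu(M,L)=\nu$ and $\kappa(M,L)=-\infty$. In particular (take $n=2$, $w=3$, $\nu=1$) the following statement is false.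

**Conjecture 3.4.** In the situation of 3.2, if $M$ is projective, then the line bundle $\det(\mathcal F^w(\mathcal H^{\rm can}))$ is nef and abundant.

Two further theorems say when abundance does hold. In both, we are in the situation of 3.2 with $M$ projective and connected, $n=\dim M$, and $L=\det\mathcal F^w(\mathcal H^{\rm can})$. The form $\omega\ge 0$ on $S=M\setminus D$ is the curvature form of the Hodge metric on $L|_S$ (Section 8), and $n(L)$ is the dimension of the base of the nef reduction of $L$ (Section 9).

**Theorem 2.** The following are equivalent.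

(a) $L$ is abundant.

(b) $\nu(L)=n(L)$.

(c) Through a very general point of $S$ passes an irreducible closed algebraic $V\subset S$ with $\dim V\ge n-\nu(L)$ and $\omega|_{V_{\rm reg}}=0$, i.e. $\mathcal F^w$ is $\nabla$-stable along $V$.

**Theorem 3.** If $n=1$, or $w\le 2$, or $\nu(L)\in\{0,n\}$, then $L$ is nef and abundant. Together with Theorem 1: for given $(n,w,\nu)$ with $0\le\nu\le n$, the conjecture holds for all data with these invariants if and only if it is not the case that $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$.

In plain words: a variation of Hodge structure produces a line bundle $L$ whose degree on every curve is $\ge 0$. Numerically, $L$ looks like a bundle pulled back from a space of dimension $\nu$. Does some power of $L$ then have as many sections as such a pullback would? In Theorem 1, no power has even one nonzero section.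

## 2. Variations of Hodge structure and the canonical extension

**Definition.** Let $S$ be a complex manifold. A *polarized $\mathbb Z$-variation of Hodge structure* ($\mathbb Z$-VHS) of weight $w$ on $S$ consists of a local system $H_{\mathbb Z}$ of finitely generated free $\mathbb Z$-modules, a flat $(-1)^w$-symmetric integral form $Q$ on it, and a decreasing filtration of $\mathcal H=H_{\mathbb Z}\otimes\mathcal O_S$ by holomorphic subbundles $\mathcal F^p$ with $\nabla\mathcal F^p\subset\Omega^1_S\otimes\mathcal F^{p-1}$ (transversality). On each fibre one requires $H_{\mathbb C}=\bigoplus_{p+q=w}H^{p,q}$ with $H^{p,q}=\mathcal F^p\cap\overline{\mathcal F^q}$, that this decomposition is orthogonal for $Q(v,\bar v')$, and that $i^{p-q}Q(v,\bar v)>0$ for $0\ne v\in H^{p,q}$. The positive definite Hermitian form that these give is the *Hodge metric*.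

*Example.* On the upper half plane $\mathfrak h$ take $H_{\mathbb Z}=\mathbb Z v_1\oplus\mathbb Zv_2$, $Q(v_1,v_2)=1$, and let $\mathcal F^1$ be spanned by $e=\tau v_1-v_2$. Then $Q(e,e)=0$ and
$$Q(e,\bar e)=-\tau+\bar\tau=-2i\,\mathrm{Im}\,\tau,\qquad\text{so}\qquad iQ(e,\bar e)=2\,\mathrm{Im}\,\tau>0 .$$
This has weight $1$, where transversality is an empty condition.

Now let $M$ be a compact Kähler manifold, $D\subset M$ a normal crossing divisor, $S=M\setminus D$ and $j:S\hookrightarrow M$.

**Definition.** Suppose the local monodromies of $H$ along $D$ are unipotent. *Deligne's canonical extension* $\mathcal H^{\rm can}$ is the locally free extension of $\mathcal H$ to $M$ on which $\nabla$ becomes a logarithmic connection $\nabla:\mathcal H^{\rm can}\to\Omega^1_M(\log D)\otimes\mathcal H^{\rm can}$ with nilpotent residues. It is unique with this property. If $D=\{t_1\cdots t_l=0\}$ locally, with monodromies $\exp(N_j)$, and the $v_k$ form a multivalued flat frame, then the sections $\epsilon_k=\exp\bigl(-\sum_j\frac{\log t_j}{2\pi i}N_j\bigr)v_k$ are single valued and form a frame of $\mathcal H^{\rm can}$.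

*Example.* On the punctured disc let $v_2\mapsto v_2+v_1$ and $v_1\mapsto v_1$ around $0$. Then $\epsilon_1=v_1$ and $\epsilon_2=v_2-\frac{\log t}{2\pi i}v_1$ are single valued, and $\nabla\epsilon_2=-\frac1{2\pi i}\frac{dt}{t}\epsilon_1$ has nilpotent residue. Put $\tau=\frac{\log t}{2\pi i}$ in the previous example. Then $e=-\epsilon_2$ generates $\mathcal F^1$ of the extension, and its Hodge norm is $2\,\mathrm{Im}\,\tau=\frac1\pi\log\frac1{|t|}$. It grows, but only logarithmically. Lemma A below is the general form of this observation.

**Definition (the situation of 3.2).** $M,D,S$ are as above and $H$ is a polarized $\mathbb Z$-VHS of weight $w$ on $S$ with $\mathcal F^0(\mathcal H)=\mathcal H$, $\mathcal F^{w+1}(\mathcal H)=0$ and unipotent local monodromies along $D$. One sets $\mathcal F^p(\mathcal H^{\rm can})=j_*\mathcal F^p(\mathcal H)\cap\mathcal H^{\rm can}$. By Schmid's nilpotent orbit theorem these are subbundles of $\mathcal H^{\rm can}$.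

Kawamata's Theorem 3.2 says that $\mathcal F^w(\mathcal H^{\rm can})\otimes\mathcal O_C$ is numerically semi-positive (its tautological line bundle is nef) for every compact curve $C\subset M$, and that $\mathcal F^w(\mathcal H^{\rm can})$ is numerically semi-positive if $M$ is projective. Hence $L$ is nef in the projective case. The content of the conjecture is the word abundant.

If one insists on $D\ne\emptyset$ in Theorem 1, remove any smooth hypersurface $D\subset M$ and restrict $H$. The local monodromy along $D$ is trivial, the canonical extension is the original bundle, and $L$ is unchanged.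

We write $dd^c=\frac i{2\pi}\partial\bar\partial$. A metric $h$ on a line bundle is always given as a squared norm; its curvature form is $-dd^c\log h(e)$ for a local generator $e$, and on a compact manifold it represents $c_1$.

## 3. Iitaka dimension and numerical dimension

Let $L$ be a nef line bundle on a projective manifold $X$ of dimension $n$, and let $A$ be ample.

**Definition.** $\kappa(X,L)$ is the largest dimension of the image of the rational map given by $|kL|$, $k\ge1$; it is $-\infty$ if no positive power of $L$ has a nonzero section. The numerical dimension is $\nu(X,L)=\max\{k: c_1(L)^k\cdot A^{n-k}>0\}$. $L$ is *abundant* if $\kappa=\nu$.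

*Example.* A line bundle of degree $0$ on an elliptic curve that is not torsion in the Picard group is nef with $\nu=0$ and $\kappa=-\infty$: a nonzero section of a power would have no zeros and would trivialize it. So nef does not imply abundant in general.

We collect the textbook facts used later.

**(F1)** If $R$ is effective and $N_1,\dots,N_{n-1}$ are nef, then $R\cdot N_1\cdots N_{n-1}\ge0$. So if $N-N'$ is effective, replacing $N$ by $N'$ in a product of nef classes does not increase the product.

**(F2)** If $N$ is nef on a smooth projective connected $F$ of dimension $m\ge1$ and $N\cdot A^{m-1}=0$ for an ample $A$, then $N\equiv0$. Let $C\subset F$ be an irreducible curve. For $k\gg0$ the sheaf $\mathcal I_C\otimes A^k$ is globally generated, so $m-1$ general members of $|kA|$ containing $C$ intersect in a set of pure dimension $1$ with $C$ as a component. Hence $0=N\cdot(kA)^{m-1}\ge N\cdot C\ge 0$.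

**(F3)** $\nu$ does not depend on $A$ and is invariant under birational modifications $\pi:X'\to X$ of projective manifolds. Independence follows from (F1), since a multiple of each ample class dominates any other one. For invariance let $A'$ be ample on $X'$. Some $cA'-\pi^*A$ is ample, so $L^kA^{n-k}>0$ implies $(\pi^*L)^kA'^{\,n-k}>0$. Conversely $\pi^*A$ is big, so some $c\,\pi^*A-A'$ is effective, and (F1) gives $(\pi^*L)^kA'^{\,n-k}\le c^{n-k}L^kA^{n-k}$.

**(F4)** If $\kappa=\kappa(X,L)\ge0$, there are a modification $\pi:X'\to X$ with $X'$ projective and smooth, a surjective morphism $f_1:X'\to Z_1$ with connected fibres onto a normal projective variety of dimension $\kappa$, an ample $\Lambda_1$ on $Z_1$, and $k\ge1$ with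
$$k\,\pi^*L\sim f_1^*\Lambda_1+R,\qquad R\ \text{effective}. \tag{1}$$
(Resolve the map of a suitable $|kL|$ and take the Stein factorization.) Consequently $\kappa\le\nu$, because by (F1) $(k\pi^*L)^\kappa A'^{\,n-\kappa}\ge(f_1^*\Lambda_1)^\kappa A'^{\,n-\kappa}>0$.

**(F5)** A nef $L$ with $L^n>0$ is big, i.e. $\kappa=n$. For nef $L$ the volume is $L^n$.

**(F6)** Let $V$ be a connected projective manifold of dimension $m$, $s\in V$, and $T\subset T_sV$ a subspace of dimension $d\ge1$. Then for $k\gg0$ there is a smooth connected complete intersection $Y\ni s$ of $m-d$ members of $|kA|$ with $T_sY=T$. Let $\mathcal I$ be the ideal of functions that vanish at $s$ and whose differential vanishes on $T$. For $k\gg0$ the sheaf $\mathcal I\otimes A^k$ is globally generated. By Bertini, $m-d$ general sections intersect smoothly away from $s$. At $s$ their differentials span the annihilator $T^\perp\cong\mathcal I/\mathfrak m_s^2$. Positive-dimensional complete intersections of ample divisors are connected.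

## 4. Curves, products, and dense leaves

*A compact curve, $D=\emptyset$.* Here $\deg L\ge0$. If $\deg L>0$, then $L$ is ample and $\kappa=\nu=1$. If $\deg L=0$, then $\nu=0$, and abundance says that $L$ is torsion. The Hodge metric has curvature $\omega\ge0$ (Section 8) with $\int\omega=\deg L=0$, so $\omega=0$, and $L$ is then a flat line in an exterior power of $H$, given by a character $\chi$ of $\pi_1$. Unitarity of $\chi$ is not enough, as the elliptic curve example shows. One has to use that $H$ is defined over $\mathbb Z$. This is Lemma D.

*A product.* Let $M=C_1\times C_2$ and let $H$ be pulled back from $C_1$, with $\deg L_{C_1}>0$ there. Then $L=\mathrm{pr}_1^*L_{C_1}$ has $\kappa=\nu=1$. The form $\omega$ is degenerate exactly along the fibres of $\mathrm{pr}_1$, and $L$ descends to the leaf space $C_1$ of this foliation.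

The product suggests a proof of the conjecture: take the foliation $\ker\omega$, observe that $L$ is flat along its leaves, and descend $L$ to the leaf space. The plan stops at one precise point: it needs the leaves to be closed algebraic subvarieties, so that there is a leaf space. On $\mathfrak h^2$ the leaves $\{z_1\}\times\mathfrak h$ look as harmless as in a product. But if a group $\Gamma\subset SL_2(\mathbb R)^2$ has dense projection to the first factor, the image of each leaf in $\Gamma\backslash\mathfrak h^2$ is dense. So we look for a $\mathbb Z$-VHS on such a quotient whose $\mathcal F^w$ depends on $z_1$ only.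

## 5. The quaternionic manifold $\Gamma\backslash\mathfrak h^n$

Let $n\ge2$, let $F$ be a totally real field of degree $n$ with real embeddings $\sigma_1,\dots,\sigma_n$, and let $B$ be a quaternion algebra over $F$ ramified exactly at two finite primes. It exists by Hasse–Brauer–Noether. As $B$ is ramified somewhere, it is a division algebra. As it is unramified at the real places, we may fix $B\otimes_{F,\sigma_j}\mathbb R\cong M_2(\mathbb R)$ for all $j$. Write $x\mapsto x^\iota$ for the canonical involution, so that $\mathrm{nrd}\,x=x^\iota x$ and $\mathrm{trd}\,x=x+x^\iota$.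

*Example.* The $\mathbb Q$-algebra with $\mathbf i^2=-1$, $\mathbf j^2=3$, $\mathbf i\mathbf j=-\mathbf j\mathbf i$ has norm form $a^2+b^2-3(c^2+d^2)$. It is a division algebra: for a primitive integral zero, $a^2+b^2\equiv0$ mod $3$ forces $3\mid a,b$, and then $3\mid c,d$. It is ramified exactly at $2$ and $3$: it is split at the real place and at primes $p\ge5$, it is ramified at $3$ since $-1$ is not a square mod $3$, and the number of ramified places is even. Now let $F=\mathbb Q(\sqrt{13})$. The prime $3$ splits in $F$ and $2$ is inert. The quadratic extension of $\mathbb Q_2$ splits the algebra there, so over $F$ it is ramified exactly at the two primes above $3$. This is a possible $B$ for $n=2$.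

Let $\mathcal O_B$ be a maximal order, $N\ge3$, and
$$\Gamma=\{\gamma\in\mathcal O_B:\ \mathrm{nrd}\,\gamma=1,\ \gamma\equiv1\bmod N\mathcal O_B\}.$$

**Step 1: $M=\Gamma\backslash\mathfrak h^n$ is a compact complex manifold with $\pi_1(M)=\Gamma$.** This step produces the base. The group $\Gamma$ is discrete in $SL_2(\mathbb R)^n$, because $\mathcal O_B$ is a lattice in $B\otimes_{\mathbb Q}\mathbb R=M_2(\mathbb R)^n$. It is cocompact because $B$ is a division algebra (Borel–Harish-Chandra, Mostow–Tamagawa). It is torsion-free: it acts faithfully on $\mathcal O_B\cong\mathbb Z^{4n}$ by left multiplication, by matrices congruent to $1$ modulo $N\ge3$, and by Minkowski's lemma such a matrix of finite order is $1$. The stabilizer in $\Gamma$ of a point of $\mathfrak h^n$ is discrete and lies in a compact group, so it is finite, so it is trivial. Hence $\Gamma$ acts freely and properly discontinuously, through $\sigma_j$ on the $j$-th factor. Since $\mathfrak h^n$ is simply connected, $\pi_1(M)=\Gamma$.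

**Step 2: for $\nu<n$ the image of $\Gamma$ in the first $\nu$ factors $SL_2(\mathbb R)^\nu$ is dense.** This is what makes the leaves dense. The group $G=SL_1(B)$ is simply connected and absolutely simple over $F$, and $G(F_{\sigma_n})=SL_2(\mathbb R)$ is noncompact. By strong approximation (Kneser; Platonov–Rapinchuk, *Algebraic groups and number theory*, Thm 7.12), $G(F)$ is dense in the adelic points of $G$ away from $\sigma_n$. Let $U\subset\prod_{j<n}SL_2(\mathbb R)$ be nonempty and open. The set
$$U\times\prod_{v<\infty}\{g\in\mathcal O_{B,v}:\ \mathrm{nrd}\,g=1,\ g\equiv1\bmod N\mathcal{O}_{B,v}\}$$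
is open and nonempty, so it contains an element $\gamma\in G(F)$. At every finite place $\gamma$ and $(\gamma-1)/N$ are integral, so both lie in $\mathcal O_B$ and $\gamma\in\Gamma$. Thus $\Gamma$ is dense in the first $n-1$ factors, hence in the first $\nu$.

## 6. The weight one variation $\mathbb A$, and why it is not enough

Let $\mathbb A_{\mathbb Z}$ be the local system on $M$ given by left multiplication of $\Gamma$ on $\mathcal O_B$. Then $\mathbb A_{\mathbb C}=\bigoplus_j\mathbb A_j$ with $\mathbb A_j=B\otimes_{F,\sigma_j}\mathbb C=M_2(\mathbb C)$. At $z\in\mathfrak h^n$ put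
$$F^1\mathbb A_j=\{e_jr:\ r\in\mathbb C^2\text{ a row vector}\},\qquad e_j=(z_j,1)^T.$$

**Step 1: this descends to $M$ and is a Hodge filtration.** For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ one has $\gamma(z,1)^T=(cz+d)(\gamma z,1)^T$, so $\gamma F^1_z=F^1_{\gamma z}$. The filtration is holomorphic, and transversality is vacuous in weight $1$. As $\sigma_j$ is real, complex conjugation acts on $\mathbb A_j=M_2(\mathbb C)$ in the usual way. Since $e_j,\bar e_j$ are independent, $\mathbb A_j=F^1\oplus\overline{F^1}$.

**Step 2: an integral polarization.** The definition of a polarized $\mathbb Z$-VHS requires one. Let $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. In $M_2$ the canonical involution is $x^\iota=J^{-1}x^TJ$ (both sides are the adjugate matrix). For $c=\begin{pmatrix}\alpha&\beta\\\gamma&-\alpha\end{pmatrix}$ of trace $0$,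
$$cJ^{-1}=\begin{pmatrix}\alpha&\beta\\\gamma&-\alpha\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}\beta&-\alpha\\-\alpha&-\gamma\end{pmatrix}$$
is symmetric, and every real symmetric matrix arises. The trace-zero part $B^0$ is dense in $B^0\otimes_{\mathbb Q}\mathbb R=\prod_j\mathfrak{sl}_2(\mathbb R)$. So we can choose $c\in B^0$ with $P_j:=\sigma_j(c)J^{-1}$ positive definite for all $j$. Replace $c$ by a positive integral multiple so that
$$Q_{\mathbb A}(x,y)=-\mathrm{Tr}_{F/\mathbb Q}\,\mathrm{trd}(c\,x^\iota y)$$
is integral on $\mathcal O_B$. It is $\Gamma$-invariant, since $(\gamma x)^\iota\gamma y=x^\iota\gamma^\iota\gamma y=x^\iota y$. It is skew: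
$$\mathrm{trd}(cy^\iota x)=\mathrm{trd}((cy^\iota x)^\iota)=\mathrm{trd}(x^\iota yc^\iota)=\mathrm{trd}(c^\iota x^\iota y)=-\mathrm{trd}(cx^\iota y).$$
The summands $\mathbb A_j$ are mutually orthogonal, and on $\mathbb A_j$ the form is $-\mathrm{tr}(P_jx^TJy)$. Since $e_j^TJe_j=0$, the space $F^1$ is isotropic. For $x=e_jr\ne0$ we use $e_j^TJ\bar e_j=z_j-\bar z_j=2i\,\mathrm{Im}\,z_j$ to get
$$iQ_{\mathbb A}(x,\bar x)=-i\,(e_j^TJ\bar e_j)\,(\bar rP_jr^T)=2\,\mathrm{Im}\,z_j\,(\bar rP_jr^T)>0.$$
On $F^{0,1}$ we have $i^{-1}Q_{\mathbb A}(\bar x,x)=iQ_{\mathbb A}(x,\bar x)>0$ by skewness. So $\mathbb A$ is a polarized $\mathbb Z$-VHS of weight $1$. The ring $\mathcal O_F\subset\mathcal O_B$ is central, so it acts on $\mathbb A$ by endomorphisms of VHS, by the scalar $\sigma_j(a)$ on $\mathbb A_j$.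

Let $L_j$ be the line bundle on $M$ with fibre $\mathbb Ce_j\subset\mathbb C^2$. Then $F^1\mathbb A_j\cong L_j^{\oplus2}$, because $\Gamma$ does not act on $r$. Hence
$$\det\mathcal F^1(\mathbb A)=\bigotimes_{j\le n}L_j^{\otimes2}.$$

We would like to keep only the factors with $j\le\nu$. The first thing to try is to pass to $\bigoplus_{j\le\nu}\mathbb A_j$. This is not possible over $\mathbb Q$. If $W\subset\mathbb A_{\mathbb Q}$ is a rational subsystem with $\mathbb A_1\subset W_{\mathbb C}$, then for $\sigma\in\mathrm{Aut}(\mathbb C)$ the map $1\otimes\sigma$ preserves $W_{\mathbb C}=W\otimes\mathbb C$ and carries $B\otimes_{F,\sigma_1}\mathbb C$ to $B\otimes_{F,\sigma\sigma_1}\mathbb C$. So $W_{\mathbb C}$ contains all $\mathbb A_j$. The integral structure forces us to keep every $\mathbb A_j$.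

The way out is to keep all of them but to give them different Hodge types, by tensoring with a constant Hodge structure on which $\mathcal O_F$ acts and whose type depends on the embedding.

## 7. The twist that hides the factors $j>\nu$, and the proof of Theorem 1

Fix $n\ge2$, $w\ge3$, $1\le\nu\le n-1$. Let $K=F(\sqrt{-1})$ and $T_{\mathbb Z}=\mathcal O_F[\sqrt{-1}]$. Let $\tau_j,\bar\tau_j:K\to\mathbb C$ be the extensions of $\sigma_j$, with $\tau_j(\sqrt{-1})=i$. Then $T_{\mathbb C}=\bigoplus_j(T_{\tau_j}\oplus T_{\bar\tau_j})$ is a sum of lines, and complex conjugation exchanges $T_{\tau_j}$ and $T_{\bar\tau_j}$.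

**Step 1: the constant Hodge structure $T$ of weight $w-1$.** It carries the dependence on $j$. Give $T_{\tau_j}$ type $(a_j,b_j)$ and $T_{\bar\tau_j}$ type $(b_j,a_j)$, where
$$(a_j,b_j)=(w-1,0)\ \text{for } j\le\nu,\qquad (a_j,b_j)=(w-2,1)\ \text{for } j>\nu.$$
As polarization take $Q_T(x,y)=\mathrm{Tr}_{K/\mathbb Q}(\xi x\bar y)$, where $\bar y$ is the conjugation of $K$ over $F$, with $\xi\in F$ if $w-1$ is even and $\xi\in\sqrt{-1}F$ if $w-1$ is odd. Then $\bar\xi=(-1)^{w-1}\xi$, and
$$Q_T(y,x)=\mathrm{Tr}(\xi y\bar x)=\mathrm{Tr}(\bar\xi\bar yx)=(-1)^{w-1}Q_T(x,y).$$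
Extended bilinearly, $Q_T$ pairs $T_\tau$ only with $T_{\bar\tau}$. For the standard basis vectors $\epsilon_\tau$ we have $\overline{\epsilon_\tau}=\epsilon_{\bar\tau}$ and $Q_T(\epsilon_\tau,\overline{\epsilon_\tau})=\tau(\xi)$. We need $i^{a_j-b_j}\tau_j(\xi)>0$ for all $j$. The parity of $a_j-b_j$ is that of $w-1$, so this number is real, and the condition prescribes the signs of $\sigma_j(\xi)$, respectively of $\sigma_j(\xi/\sqrt{-1})$. Any signs occur because $F$ is dense in $\mathbb R^n$. For $\bar\tau_j$ the corresponding number is the complex conjugate, so it is positive too. Scale $\xi$ by a positive integer so that $Q_T$ is integral. Thus $T$ is a polarized $\mathbb Z$-Hodge structure of weight $w-1$ with an action of $\mathcal O_F$.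

**Step 2: the variation $H$.** This step matches the two $\mathcal O_F$-actions. The tensor product $\mathbb A\otimes T$ is a polarized $\mathbb Z$-VHS of weight $w$: positivity holds since the tensor product of positive definite Hermitian forms is positive definite, and the sign factors multiply. Let
$$H_{\mathbb Z}=\{x\in\mathbb A_{\mathbb Z}\otimes T_{\mathbb Z}:\ (a\otimes1)x=(1\otimes a)x\ \text{ for all } a\in\mathcal O_F\}.$$
This is a common kernel of endomorphisms of VHS, so it is a saturated sub-local system and a sub-VHS, and $Q=Q_{\mathbb A}\otimes Q_T$ restricts to an integral polarization. On $\mathbb A_j\otimes T_{\tau_l}$ and $\mathbb A_j\otimes T_{\bar\tau_l}$ the operator $a\otimes1-1\otimes a$ is the scalar $\sigma_j(a)-\sigma_l(a)$, which is nonzero for some $a$ if $j\ne l$. Hence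
$$H_{\mathbb C}=\bigoplus_j\mathbb A_j\otimes(T_{\tau_j}\oplus T_{\bar\tau_j}).$$
All types satisfy $0\le p\le w$, so $\mathcal F^0=\mathcal H$ and $\mathcal F^{w+1}=0$. As $D=\emptyset$, $\mathcal H^{\rm can}=\mathcal H$.

**Step 3: computation of $L$.** Here the factors $j>\nu$ disappear. Type $p=w$ occurs only as $F^1\mathbb A_j\otimes(\text{a line of type }(w-1,0))$. Such a line is $T_{\tau_j}$ with $j\le\nu$. The other candidates have first index $0$ (for $T_{\bar\tau_j}$, $j\le\nu$), $w-2$ (for $T_{\tau_j}$, $j>\nu$) and $1$ (for $T_{\bar\tau_j}$, $j>\nu$), and none of these equals $w-1$, since $w\ge3$. Therefore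
$$\mathcal F^w(\mathcal H)=\bigoplus_{j\le\nu}F^1\mathbb A_j\otimes T_{\tau_j}\cong\bigoplus_{j\le\nu}L_j^{\oplus2},\qquad L=\bigotimes_{j\le\nu}L_j^{\otimes2}. \tag{2}$$

*The smallest case.* For $n=2$, $w=3$, $\nu=1$, the lines $T_{\tau_2},T_{\bar\tau_2}$ both have type $(1,1)$. The Hodge numbers of $H$ are $(h^{3,0},h^{2,1},h^{1,2},h^{0,3})=(2,6,6,2)$: the summand $j=1$ contributes $(2,2,2,2)$ and $j=2$ contributes $(0,4,4,0)$. For $F=\mathbb Q(\sqrt{13})$ with $\sigma_1(\sqrt{13})>0$ one may take $\xi=-\sqrt{13}$, because one needs $\sigma_1(\xi)<0<\sigma_2(\xi)$.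

*What happens for $w=2$.* Then $(w-2,1)=(0,1)$, so for $j>\nu$ the conjugate line $T_{\bar\tau_j}$ has type $(1,0)=(w-1,0)$. The factors $j>\nu$ return through the conjugate, and $L=\bigotimes_{j\le n}L_j^{\otimes2}$. Theorem 3 shows that no other choice repairs this.

**Step 4: $\nu(M,L)=\nu$.** The norm $h_j(v)=|v^TJ\bar v|$ on $L_j$ is $SL_2(\mathbb R)$-invariant, as $g^TJg=J$, so it is a metric on $L_j$ over $M$. With $y_j=\mathrm{Im}\,z_j$ we have $h_j(e_j)=2y_j$. From $y=\frac{z-\bar z}{2i}$ one gets $\partial\bar\partial\log y=-\frac1{4y^2}dz\wedge d\bar z$, so the curvature form of $L_j$ is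
$$\omega_j=-dd^c\log y_j=\frac i{8\pi}\,\frac{dz_j\wedge d\bar z_j}{y_j^2}\ \ge0 .$$
Thus $\bigotimes_{j\le n}L_j$ is positive, $M$ is projective by Kodaira, and some power $A$ of this bundle is ample. By (2), $c_1(L)=2\sum_{j\le\nu}[\omega_j]$ is represented by a semipositive form, so $L$ is nef. Moreover $c_1(L)^kA^{n-k}$ is a positive multiple of
$$\int_M\Bigl(\sum_{j\le\nu}\omega_j\Bigr)^k\Bigl(\sum_{j\le n}\omega_j\Bigr)^{n-k}.$$
As $\omega_j^2=0$, the integrand is a positive multiple of $\omega_1\cdots\omega_n$ for $k\le\nu$ and $0$ for $k>\nu$. So $\nu(M,L)=\nu$.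

**Step 5: $\kappa(M,L)=-\infty$.** Density of the leaves and the maximum principle force every section to have constant norm, which curvature forbids. Let $s\in H^0(M,L^k)$, $k\ge1$. On $\mathfrak h^n$ write $s=f\cdot(e_1\cdots e_\nu)^{2k}$ with $f$ holomorphic. The function
$$g:=\|s\|^2=|f|^2\prod_{j\le\nu}(2y_j)^{2k}$$
is $\Gamma$-invariant and continuous on the compact $M$, so it attains its maximum $m$, at some $(z_0',z_0'')\in\mathfrak h^\nu\times\mathfrak h^{n-\nu}$. On the slice $\{z_0'\}\times\mathfrak h^{n-\nu}$ the factor $\prod(2y_j)^{2k}$ is constant, so $|f|$ attains its maximum there. By the maximum principle $f$ is constant on the slice, and $g\equiv m$ on it. By $\Gamma$-invariance $g\equiv m$ on $\{\gamma z_0'\}\times\mathfrak h^{n-\nu}$ for all $\gamma\in\Gamma$. The group $SL_2(\mathbb R)^\nu$ acts transitively on $\mathfrak h^\nu$ and $\Gamma$ is dense in it by Step 2 of Section 5. So the points $\gamma z_0'$ are dense in $\mathfrak h^\nu$, and $g\equiv m$ everywhere. If $m>0$, then $f$ has no zeros, $dd^c\log|f|^2=0$, and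
$$0=dd^c\log g=2k\sum_{j\le\nu}dd^c\log y_j=-2k\sum_{j\le\nu}\omega_j\ne0,$$
a contradiction. So $m=0$ and $s=0$. Theorem 1 is proved. $\blacksquare$

*Remark ($n=2$, $\nu=1$).* Here $L\cdot C>0$ for every irreducible curve $C\subset M$. Otherwise $\int_C\omega_1=0$, so $z_1$ is locally constant on the preimage of $C$ in $\mathfrak h^2$. A component of this closed analytic curve then lies in some $\{z_1\}\times\mathfrak h$, so it equals it. Hence $C$ contains the image of this leaf, which is dense, and $C=M$, which is absurd.

## 8. The curvature of the Hodge metric and its kernel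

From now on we are in the situation of 3.2 with $M$ projective and connected. If $\mathcal F^w=0$, then $L=\mathcal O$, $\omega=0$, $\kappa=\nu=n(L)=0$, and everything claimed is clear. So let $\rho=\mathrm{rk}\,\mathcal F^w>0$. Put $E=\wedge^\rho H$, of weight $W=\rho w$. Then $E^{\rm can}=\wedge^\rho\mathcal H^{\rm can}$ (its residues are nilpotent), $L\subset E^{\rm can}$ is a line subbundle, and $L|_S=\mathcal F^W(E)$ has type $(W,0)$. Let $h(e)=i^WQ(e,\bar e)$ be the Hodge metric on $L|_S$, where $Q$ also denotes the induced form on $E$, and let $\omega=-dd^c\log h$.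

We compute $\omega$. Let $e$ be a local holomorphic generator of $L|_S$ and $v$ a constant coordinate vector field of type $(1,0)$. By transversality $\nabla_ve=\alpha e+u$ with $u\in E^{W-1,1}$. Since $\nabla_{\bar v}e=0$ and $\nabla$ is flat,
$$\partial_vh(e)=i^WQ(\nabla_ve,\bar e)=\alpha h(e),\qquad \partial_v\partial_{\bar v}h(e)=i^WQ(\nabla_ve,\overline{\nabla_ve})=|\alpha|^2h(e)-\|u\|^2 .$$
The last sign comes from $\|u\|^2=i^{W-2}Q(u,\bar u)=-i^WQ(u,\bar u)$. Hence $-\partial_v\partial_{\bar v}\log h(e)=\|u\|^2/h(e)\ge0$. So $\omega\ge0$ and
$$\ker\omega_s=\{v:\nabla_vL\subset L\}=\{v:\theta_v|_{\mathcal F^w}=0\},\qquad\theta_v:\mathcal F^w\to\mathcal F^{w-1}/\mathcal F^w, \tag{3}$$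
where $\theta_v$ is induced by $\nabla_v$. For the second equality write $e=f_1\wedge\dots\wedge f_\rho$. Modulo $L$, $\nabla_ve=\sum_kf_1\wedge\dots\wedge\nabla_vf_k\wedge\dots\wedge f_\rho$, and the $k$-th term depends on the class of $\nabla_vf_k$ in $\mathcal H/\mathcal F^w$. The terms lie in independent copies of this quotient, so the sum vanishes if and only if all classes do. In particular the rank of $\omega$ is the rank of a holomorphic bundle map, and the locus where it drops is analytic.

## 9. The nef reduction

**Nef reduction** (Bauer–Campana–Eckl–Kebekus–Peternell–Rams–Szemberg–Wotzlaw, *A reduction map for nef line bundles*, Thm 2.1). There is an almost holomorphic dominant map $f:M\dashrightarrow Z$ with connected fibres such that $L$ is numerically trivial on general fibres, and such that for very general $x$ every irreducible curve $C\ni x$ with $\dim f(C)>0$ has $L\cdot C>0$. Put $n(L)=\dim Z$.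

Almost holomorphic means that over a dense open part of $Z$ the map is a proper holomorphic map defined on an open subset of $M$. So general fibres are compact, and smooth by generic smoothness.

*Examples.* For $L=\mathrm{pr}_1^*L_{C_1}$ on $C_1\times C_2$ with $\deg L_{C_1}>0$ the nef reduction is $\mathrm{pr}_1$ and $n(L)=1=\nu$. In the remark that closes Section 7 no curve is $L$-trivial, so $n(L)=2$ while $\nu=1$.

**Lemma F (part 1).** Let $x\in M$ be very general and $V\subset M$ an irreducible closed subvariety through $x$ such that $L\cdot C=0$ for every irreducible curve $C\subset V$ through $x$. Then $\dim V\le n-n(L)$.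

*Proof.* Let $F_x$ be the compact fibre of $f$ through $x$. For $C$ as in the statement, $f$ is constant on the part of $C$ where $f$ is a proper holomorphic map. So $C\cap F_x$ is open and closed (and nonempty) in $C$, and $C\subset F_x$. Any point of $V$ is joined to $x$ by an irreducible curve in $V$. So $V\subset F_x$, which has dimension $n-n(L)$. $\square$

## 10. Hodge norms near $D$: degree, positivity, volume

**Lemma A (norms).** Let $h_0$ be a smooth metric on $L$ over $M$, and let $|s_D|\le e^{-1}$ be a smooth norm of the canonical section of $\mathcal O(D)$. There are $C,a>0$ with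
$$C^{-1}\psi^{-1}h_0\le h\le C\psi h_0\ \text{ on } S,\qquad\psi=\Bigl(\log\frac1{|s_D|}\Bigr)^a .$$

*Proof.* The purpose is to show that $h$ is comparable to a smooth metric up to logarithms. By compactness we work near a point of $D=\{t_1\cdots t_l=0\}$ in a small polydisc with $\log\frac1{|t_j|}\ge1$. By Cattani–Kaplan–Schmid (*Degeneration of Hodge structures*, Thm 5.21), Hodge norms of multivalued flat sections on bounded sectors are bounded by powers of $\prod_j\log\frac1{|t_j|}$. On a bounded sector the operator $\exp(-\sum\frac{\log t_j}{2\pi i}N_j)$ is polynomial in the $\log t_j$, so the norms of the canonical frame $\epsilon_k$ of $E^{\rm can}$ are bounded in the same way. The theorem for $E^\vee$ gives the same for the dual frame $\epsilon_k^*$. Let $\sigma=\sum a_k\epsilon_k$ be a local generator of $L$ with holomorphic $a_k$. Then $\|\sigma\|\le\sum|a_k|\|\epsilon_k\|$ gives the upper bound. Since $L$ is a subbundle, $\sum|a_k|^2\ge c>0$. Together with $|a_k|=|\epsilon_k^*(\sigma)|\le\|\epsilon_k^*\|\,\|\sigma\|$ this gives the lower bound. Finally $\prod_j\log\frac1{|t_j|}\le\bigl(\sum_j\log\frac1{|t_j|}\bigr)^l=O\bigl((\log\frac1{|s_D|})^l\bigr)$.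 $\square$

**Lemma B (degree).** For an irreducible curve $C\not\subset D$, $L\cdot C=\int_{C\cap S}\omega$.

*Proof.* We show that no mass is lost at $D$. Pull everything back to the normalization of $C$. Write $h=h_0e^\varphi$ and let $\alpha$ be the curvature form of $h_0$, so $\omega=\alpha-dd^c\varphi$. Near the finitely many points over $D$, with local coordinate $t$, $|s_D|\ge c|t|^b$, so $|\varphi|\le C+a'\log\log\frac1{|t|}$ by Lemma A. Choose $\chi$ smooth and nonincreasing with $\chi=1$ on $(-\infty,1]$ and $\chi=0$ on $[2,\infty)$, and put $\chi_\epsilon=\chi(\log|t|/\log\epsilon)$ near these points and $\chi_\epsilon=1$ elsewhere. As $\log|t|$ is harmonic off $0$, only the $\chi''$-term survives, and $|dd^c\chi_\epsilon|=O(|t|^{-2}\log^{-2}\epsilon)$, supported on $\epsilon^2\le|t|\le\epsilon$. Since $\int_{\epsilon^2\le|t|\le\epsilon}|t|^{-2}dA=2\pi\log\frac1\epsilon$,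
$$\int\varphi\,dd^c\chi_\epsilon=O\bigl(\log\log\tfrac1\epsilon\,/\log\tfrac1\epsilon\bigr)\to0 .$$
Let $\epsilon\to0$ in $\int\chi_\epsilon\omega=\int\chi_\epsilon\alpha-\int\varphi\,dd^c\chi_\epsilon$. On the left use monotone convergence, as $\omega\ge0$ and $\chi_\epsilon$ increases. The right side tends to $\int\alpha=L\cdot C$. $\square$

**Consequence B′.** If $V\subset M$ is a smooth connected projective subvariety, $V\not\subset D$, with $L|_V\equiv0$, then $\omega|_{V\cap S}=0$. By (F6), through each $s\in V\cap S$ and in each tangent direction passes a smooth irreducible projective curve $C\subset V$. By Lemma B $\int_{C\cap S}\omega=0$, and $\omega\ge0$ is continuous, so it vanishes on $T_sC$.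

**Lemma F (part 2).** Let $s\in S$ be very general and $V\subset S$ an irreducible closed algebraic subset through $s$ with $\omega|_{V_{\rm reg}}=0$. Then $\dim V\le n-n(L)$.

*Proof.* Let $\bar V$ be the closure in $M$ and $V'\to\bar V$ a resolution. By continuity $\omega$ pulls back to $0$ on the part of $V'$ over $S$. An irreducible curve $C\subset\bar V$ through $s$ is dominated by an irreducible curve in $V'$, so $\omega|_{C\cap S}=0$, and $L\cdot C=0$ by Lemma B. Apply part 1 to $\bar V$. $\square$

**Lemma C (bigness).** Let $Y\subset M$ be a smooth connected projective subvariety, $Y\not\subset D$, $\dim Y=q\ge1$, with $(\omega|_Y)^q\ne0$ somewhere on $Y\cap S$. Then $L^q\cdot Y>0$.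

*Proof.* We extend $h$ across $D$ as a singular metric. For a local generator $\sigma$ of $L|_Y$ put $u=-\log h(\sigma)$. It is plurisubharmonic (psh) off $D$, with $dd^cu=\omega$, and $u\le C+a\log\log\frac1{|s_D|}$ by Lemma A. Let $p\in D\cap Y$. Choose coordinates $(z_1,z')$ on $Y$ at $p$ and small radii such that $D$ does not meet $\{|z_1|=r_0\}\times\{|z'|\le r_1\}$; for this the $z_1$-axis must not lie in $D$. Let $\delta$ be the restriction to $Y$ of a local equation of $D$, so $|\delta|$ is comparable to $|s_D|$. For $\epsilon>0$ the function $u+\epsilon\log|\delta|$ is bounded above near $D$, in fact tends to $-\infty$, so it extends psh. The maximum principle on $z_1$-discs gives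
$$u+\epsilon\log|\delta|\le\max_{|z_1|=r_0,\,|z'|\le r_1}(u+\epsilon\log|\delta|).$$
Let $\epsilon\to0$ at points off $D$: $u\le\max_{|z_1|=r_0,|z'|\le r_1}u<\infty$. So $u$ is locally bounded above and extends psh. Thus $h$ defines a singular metric on $L|_Y$ with closed positive curvature current $T\in c_1(L|_Y)$ and $T=\omega$ off $D$. By Boucksom (*On the volume of a line bundle*, Thm 1.2), $\mathrm{vol}(L|_Y)\ge\int T_{ac}^q$, where $T_{ac}$ is the absolutely continuous part. This is $\ge\int_{Y\cap S}\omega^q>0$. As $L|_Y$ is nef, $\mathrm{vol}(L|_Y)=L^q\cdot Y$. $\square$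

## 11. Flat directions give torsion

**Lemma D (torsion).** There is $m_0$ depending only on $\mathrm{rk}\,E$ such that the following holds. Let $g:V'\to M$ be a morphism from a connected smooth projective variety such that $B_g=g^{-1}(D)\ne V'$ is a normal crossing divisor or empty, and $g^*\omega=0$ on $V'^\circ=V'\setminus B_g$. Then $g^*L^{m_0}\cong\mathcal O_{V'}$, and any trivializing section has constant $h$-norm on $V'^\circ$.

*Proof.* **Step 1: $g^*L$ carries a holomorphic flat connection on all of $V'$.** The bundle $g^*(E^{\rm can},\nabla)$ has logarithmic poles along $B_g$. Its residues are sums of commuting nilpotents with integral coefficients, hence nilpotent. By (3) the $\mathcal O$-linear map $g^*L\to\Omega^1_{V'}(\log B_g)\otimes g^*(E^{\rm can}/L)$ induced by $\nabla$ vanishes on $V'^\circ$, hence everywhere, as the target is locally free. So $\nabla$ induces an integrable logarithmic connection on the line bundle $g^*L$. Its residues are restrictions of nilpotent endomorphisms to an invariant line, so they are zero.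

**Step 2: the monodromy character is unitary, together with all its conjugates.** Let $\chi:\pi_1(V')\to\mathbb C^*$ be the monodromy of this connection. The map $\pi_1(V'^\circ)\to\pi_1(V')$ is onto, so we may study $\chi$ on $V'^\circ$, where it is the character of a rank one subsystem $\ell\subset g^*E_{\mathbb C}$. For $\sigma\in\mathrm{Aut}(\mathbb C)$ the character $\sigma\circ\chi$ belongs to the rank one subsystem $(1\otimes\sigma)\ell$ of $g^*E_{\mathbb Q}\otimes\mathbb C$, because the monodromy matrices are rational. By Deligne (*Un théorème de finitude pour la monodromie*, Prop. 1.13), $g^*E_{\mathbb C}$ is semisimple and each irreducible constituent underlies a polarizable $\mathbb C$-VHS. In rank one the polarization is a flat definite Hermitian form, so $\sigma\circ\chi$ is unitary.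

**Step 3: the character is torsion of bounded order.** For $\gamma\in\pi_1(V'^\circ)$ the number $\chi(\gamma)$ is an eigenvalue of an integral matrix of size $\mathrm{rk}\,E$. So it is an algebraic integer of degree $\le\mathrm{rk}\,E$, and by Step 2 all its conjugates have absolute value $1$. By Kronecker it is a root of unity, of some order $N$ with $\varphi_{\rm Euler}(N)\le\mathrm{rk}\,E$. Let $m_0$ be the least common multiple of all such $N$. Then $\chi^{m_0}=1$.

**Step 4: conclusion.** $g^*L^{m_0}$ has a nowhere zero flat section, and every global section is a constant multiple of it. Locally on $V'^\circ$ it is a constant times $v^{m_0}$ with $v$ a flat section of $\ell$. Since $h(v)=i^WQ(v,\bar v)$ with $Q$ flat, its norm is constant. $\square$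

This also finishes the degree-zero case on a curve from Section 4.

## 12. Passing to a model where the nef reduction is a morphism

Let $\pi:M'\to M$ be birational, $M'$ smooth projective, $D'=\pi^{-1}(D)$ normal crossing. Then $\pi^*\mathcal H^{\rm can}$ has nilpotent residues, so it is the canonical extension of $\pi^*H$, whose local monodromies are unipotent. The subbundle $\pi^*\mathcal F^w(\mathcal H^{\rm can})$ is saturated and equals $\mathcal F^w$ over $S'=\pi^{-1}(S)$, so it is the $\mathcal F^w$ of this extension. Hence the line bundle of $\pi^*H$ is $\pi^*L$. The invariants $\kappa$ and $\nu$ do not change (F3), and $h,\omega$ pull back.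

Choose $M'$ so that the nef reduction becomes a morphism $f':M'\to Z'$ onto a smooth projective $Z'$ birational to $Z$, with $D'$ having smooth components. Let $z$ be general in $Z'$. Over the proper part of $f$ the two maps agree, so the connected fibre $F'_z$ is mapped by $\pi$ into the corresponding fibre of $f$, and $\pi^*L$ is numerically trivial on $F'_z$. A curve through a very general point of $M'$ maps to a curve through a very general point of $M$, so the second property of the nef reduction also carries over and $n(\pi^*L)=n(L)$.

So we replace $M$ by $M'$ and assume that $f:M\to Z$ is a morphism onto a smooth projective $Z$ of dimension $q=n(L)$. Let $Z^0\subset Z$ be a dense open subset over which $f$ and all strata of $D$ are smooth, with $F_z=f^{-1}(z)\not\subset D$. Then $F_z$ is smooth and connected, and $F_z\cap D$ is normal crossing or empty. We have $L|_{F_z}\equiv0$ for all $z\in Z^0$: if $\dim F_z=m\ge1$, the number $L|_{F_z}\cdot A|_{F_z}^{m-1}$ does not depend on $z\in Z^0$, it is $0$ for general $z$, and (F2) applies. By B′, $\omega|_{F_z\cap S}=0$. Lemma D for $F_z\hookrightarrow M$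 gives
$$L^{m_0}|_{F_z}\cong\mathcal O\ (z\in Z^0),\ \text{with trivializing sections of constant }h\text{-norm on }F_z\cap S. \tag{4}$$

**Lemma E.** $\nu(L)\le n(L)$.

*Proof.* Let $q<n$. By (4) and Grauert, $f_*L^{-m_0}\ne0$. So for $\Lambda$ ample on $Z$ and $b\gg0$ the sheaf $f_*L^{-m_0}\otimes\Lambda^b$ has a nonzero section, i.e. $bf^*\Lambda-m_0L$ is effective. For $k>q$, replacing the factors one at a time by (F1),
$$m_0^kL^kA^{n-k}\le b^k(f^*\Lambda)^kA^{n-k}=0 .\qquad\square$$

## 13. Proof of Theorem 2

**(a)⇒(b): the Iitaka fibration bounds $n(L)$.** If $\nu=n$, then $n=\nu\le n(L)\le n$. Let $\nu=\kappa<n$. Take (1), with $\pi:M'\to M$, $\dim Z_1=\nu$ and $A'$ ample on $M'$. Since $\nu(\pi^*L)=\nu$, (F1) gives, for a general fibre $F$ of $f_1$,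
$$0=(k\pi^*L)^{\nu+1}A'^{\,n-\nu-1}\ge k\,\pi^*L\cdot(f_1^*\Lambda_1)^\nu\cdot A'^{\,n-\nu-1}=k\,\Lambda_1^\nu\,\bigl(\pi^*L|_F\cdot A'|_F^{\,n-\nu-1}\bigr)\ge0 .$$
As $\Lambda_1^\nu>0$, (F2) shows $\pi^*L|_F\equiv0$. Let $x\in M$ be very general; then $\pi$ is an isomorphism over a neighbourhood of $x$, and the fibre $F$ through the preimage of $x$ is general. The variety $\pi(F)$ has dimension $n-\nu$. The strict transform of an irreducible curve $C\subset\pi(F)$ through $x$ lies in $F$, so $L\cdot C=0$. Lemma F (part 1) gives $n-\nu\le n-n(L)$. With Lemma E, $\nu(L)=n(L)$.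

**(b)⇒(c): fibres of the nef reduction are the required $V$.** On the original $M$ let $F$ be the fibre of the nef reduction through a general point. It is smooth and connected, of dimension $n-n(L)=n-\nu(L)$, with $L|_F\equiv0$. Take $V=F\cap S$ and use B′.

**(c)⇒(b): algebraic flat subvarieties lie in those fibres.** For very general $s$ and $V$ as in (c), Lemma F (part 2) gives $n-\nu(L)\le\dim V\le n-n(L)$. Use Lemma E.

**(b)⇒(a): sections from a multisection, by a norm.** This is the main implication. Let $q=\nu(L)=n(L)$, on the model of Section 12. If $q=0$, then $Z$ is a point, (4) says $L^{m_0}\cong\mathcal O_M$, and $\kappa=0$. Let $q\ge1$. On fibres $L^{m_0}$ is trivial, so over $Z^0$ a power of $L$ comes from $Z^0$. The question is to produce sections that extend over all of $M$. We produce them on a multisection $Y$, where $L$ is big, and push them down by a norm; constancy of $h$ along fibres then controls them near $M\setminus M^0$.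

**Step 1: sections on a multisection.** Let $A$ be very ample on $M$ and $Y$ a general complete intersection of $n-q$ members of $|A|$. Then $Y$ is smooth and connected, $Y\not\subset D$, and $f_Y=f|_Y:Y\to Z$ is generically finite and surjective. Since $(L|_Y)^q=L^qA^{n-q}>0$, the nef bundle $L|_Y$ is big. Let $\Lambda$ be very ample on $Z$. By Kodaira's lemma there are $k=m_0k'$ and $0\ne s_0\in H^0(Y,L^k\otimes f_Y^*\Lambda^{-1})$.

**Step 2: the norm.** This transports sections from $Y$ to an open part of $M$. The image $f(Y\cap D)$ is a proper closed subset of $Z$. So we may shrink $Z^0$ such that, with $M^0=f^{-1}(Z^0)$ and $Y^0=Y\cap M^0$, the map $Y^0\to Z^0$ is finite étale, of degree $d$ say, and $Y^0\cap D=\emptyset$. By (4) and base change, $\mathcal N=f_*L^{m_0}|_{Z^0}$ is a line bundle with fibre $H^0(F_z,L^{m_0})$, and $f^*\mathcal N\to L^{m_0}|_{M^0}$ is an isomorphism. For $p\in H^0(Z,\Lambda)$ put $s=s_0\cdot f_Y^*p\in H^0(Y,L^k)$. On $Y^0$ it is a section of $f_Y^*\mathcal N^{k'}$, so it has a norm $z\mapsto\prod_{y\in Y\cap F_z}s(y)$ in $\mathcal N^{dk'}$. Let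
$$t_p:=f^*\mathrm{Nm}_{Y^0/Z^0}(s|_{Y^0})\in H^0(M^0,L^{dk}),$$
an algebraic section. If $p\ne0$, then $t_p\ne0$: for general $z$ no point of $Y\cap F_z$ is a zero of $s$. For $p,p'\neq 0$, $t_p/t_{p'}=f^*(p/p')^d$.

**Step 3: $t_p$ extends to a section of $L^{dk}$ on $M$.** This is where the Hodge metric enters. Let $G\subset M\setminus M^0$ be a prime divisor. Take a small disc $\Delta$ with coordinate $t$, transversal to $G$ at a general point of $G$, with $\Delta\setminus0\subset M^0\cap S$. Let $x\in\Delta\setminus0$ and $z=f(x)$. Each $s(y)$, $y\in Y\cap F_z$, extends uniquely to a section of $L^k|_{F_z}$ (a $k'$-th power computation in $\mathcal N_z^{k'}$). By (4) this section has constant $h$-norm on $F_z\cap S$, which contains both $x$ and $y$. Since $t_p(x)$ is the product of the values at $x$,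
$$h(t_p(x))=\prod_{y\in Y\cap F_z}h(s(y)) . \tag{5}$$
By Lemma A, used once at $x$ and once at each $y$, and since $h_0(s)$ is bounded on the compact $Y$,
$$h_0(t_p(x))\le C\,\psi(x)^{dk}\,h(t_p(x))\le C'\,\psi(x)^{dk}\prod_{y\in Y\cap F_z}\psi(y)^k . \tag{6}$$
Since $\Delta\not\subset D$, $\log\frac1{|s_D(x)|}=O(\log\frac1{|t|})$. For the $y$'s, consider the proper map $\Delta\times_ZY\to\Delta$. The closure of its part over $\Delta\setminus0$ is the union of the components not contained in the fibre over $0$. It is an analytic curve, proper and finite over $\Delta$. After shrinking $\Delta$, its normalization is a finite union of discs with coordinates $u$, $u^e=t$, on which $y=y(u)$ is holomorphic into $Y$ and not contained in $D$. Hence $|s_D(y(u))|\ge c|u|^b$ and $\log\frac1{|s_D(y)|}=O(\log\frac1{|t|})$. By (6), $h_0(t_p)|_\Delta$ is bounded by a power of $\log\frac1{|t|}$. A pole of order $m\ge1$ of the rational section $t_p$ along $G$ would give growth $|t|^{-2m}$ at a general point of $G$. So there is no pole along $G$. The section $t_p$ is regular in codimension one on the smooth $M$, so it is regular.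

**Step 4: counting.** Let $p_0,\dots,p_r$ be a basis of $H^0(Z,\Lambda)$. The sections $t_{p_l}$ of $L^{dk}$ define the rational map $[p_0^d:\dots:p_r^d]\circ f$. It is $f$ followed by the embedding of $Z$ in projective space and the finite map $[X_l]\mapsto[X_l^d]$, so its image has dimension $q$. Hence $\kappa(L)\ge q=\nu(L)$, and $\kappa\le\nu$ by (F4). So $L$ is abundant. $\blacksquare$

## 14. Weight at most two: the period map is visible on $\mathcal F^w$

*Proof of Theorem 3.* Nefness is Kawamata's theorem. If $\nu=n$, then $L$ is nef and big and $\kappa=n$. If $\nu=0$, then $L\cdot A^{n-1}=0$, so $L\equiv0$ by (F2), and $n(L)=0$, since otherwise some curve through a very general point is not contracted by $f$ and has positive degree. Theorem 2 applies. For $n=1$ these are all cases. There remains $w\le2$. Let $r$ be the generic (i.e. maximal) rank of $\omega$ on $S$. The plan is $r\le\nu(L)\le n(L)\le r$.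

**Step 1: $\nu(L)\ge r$.** Curvature gives numerical positivity. Let $r\ge1$ and let $s\in S$ be a point where $\omega$ has rank $r$. By (F6) there is a smooth connected $r$-dimensional complete intersection $Y\ni s$ of members of $|kA|$ with $T_sY\cap\ker\omega_s=0$. Then $\omega|_{T_sY}$ is positive definite, so $(\omega|_Y)^r\ne0$ at $s$. Lemma C gives $0<L^r\cdot Y=k^{n-r}L^rA^{n-r}$.

**Step 2: for $w\le2$, $\ker\omega_s$ is the kernel of the differential of the local period map.** This is the step that fails in weight $3$. The local period map sends $t$ to the flag $(\mathcal F^p_t)$ in the flat trivialization. Its differential along $v$ is given by the maps $\theta_v:\mathrm{Gr}^p\to\mathrm{Gr}^{p-1}$. By (3) we must show that $\theta_v|_{\mathcal F^w}=0$ forces all of them to vanish. For $w\le1$ there is nothing else. Let $w=2$. Let $a$ be a section of $\mathcal F^2$ and $b$ one of $\mathcal F^1$. Differentiating $Q(a,b)=0$ gives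
$$Q(\theta_va,b)+Q(a,\theta_vb)=0\qquad(a\in\mathrm{Gr}^2,\ b\in\mathrm{Gr}^1),$$
where the two terms are well defined because $Q(\mathcal F^2,\mathcal F^1)=0$. As $Q$ pairs $\mathrm{Gr}^2$ with $\mathrm{Gr}^0$ and $\mathrm{Gr}^1$ with itself perfectly, $\theta_v|_{\mathrm{Gr}^2}=0$ if and only if $\theta_v|_{\mathrm{Gr}^1}=0$. (In the example $(2,6,6,2)$ of Section 7, moving $z_2$ leaves $\mathcal F^3$ fixed but moves $\mathcal F^2$.)

**Step 3: $n(L)\le r$.** Fibres of the period map are algebraic, and this supplies the closed leaves that were missing in Section 4. Choose $s_0\in S$ outside the proper analytic subset where the rank of $\omega$ is less than $r$, and very general for Lemma F; such points exist, since countably many proper analytic subsets do not cover $S$. By Step 2 the local period map has constant rank $r$ near $s_0$. So its fibre $P$ through $s_0$ is smooth of dimension $n-r$.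

Consider the VHS $\mathrm{Hom}(H_{s_0},H)$ of weight $0$ on $S$, with $H_{s_0}$ constant. Let $u^*$ be the adjoint of $u$ for the forms $Q$, and consider the form $(u,u')\mapsto\mathrm{Tr}(u^*u')$. It is symmetric and takes rational values on integral elements with bounded denominators, so a positive integral multiple is integral. It is a polarization. Indeed, let $C$ be the Weil operator, acting as $i^{p-q}$ on $H^{p,q}$, so that $\langle x,y\rangle=Q(Cx,\bar y)$ is the Hodge metric. If $u$ has type $(p,-p)$, then $Cu=(-1)^puC$, and
$$\langle ux,y\rangle=Q(Cux,\bar y)=(-1)^pQ(uCx,\bar y)=(-1)^pQ(Cx,u^*\bar y)=(-1)^p\langle x,\bar u^*y\rangle .$$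
So the Hermitian adjoint of $u$ is $(-1)^p\bar u^*$, and $(-1)^p\,\mathrm{Tr}(\bar u^*u)>0$ for $u\ne0$. As $i^{p-(-p)}=(-1)^p$, this is the required positivity. Different types are orthogonal because $\mathrm{Tr}(u^*\bar u')$ is the trace of an endomorphism of nonzero type.

An integral Hodge isometry $u:H_{s_0}\to H_t$ satisfies $u^*u=1$, so $\mathrm{Tr}(u^*u)=\mathrm{rk}\,H$. By Cattani–Deligne–Kaplan (*On the locus of Hodge classes*, Thm 1.1), the pairs $(t,u)$ with $u$ an integral Hodge class of self-intersection bounded by a constant form an algebraic variety finite over $S$. Along this variety $u$ is locally constant for the flat structure, so being an isometric isomorphism is a locally constant condition and cuts out an open and closed subset. Hence its image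
$$Y_{s_0}=\{t\in S:\ (H_t,Q)\cong(H_{s_0},Q)\ \text{as polarized }\mathbb Z\text{-Hodge structures}\}$$
is a closed algebraic subset of $S$. It contains the germ $P$, because along $P$ flat transport is a Hodge isometry. The germ $P$ is irreducible, so it lies in one irreducible component $V$ of $Y_{s_0}$. Then $s_0\in V$ and $\dim V\ge n-r$.

On the universal cover of $V_{\rm reg}$ the period map takes values in a single orbit of the group of integral isometries of a fixed fibre. This group is countable. A continuous map from a connected space to a manifold with countable image is constant, since a connected metric space with more than one point is uncountable. So the period map is constant along $V_{\rm reg}$, and $\omega|_{V_{\rm reg}}=0$ by (3). Lemma F (part 2) gives $n-r\le\dim V\le n-n(L)$.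

**Step 4: conclusion.** By Step 1, Lemma E and Step 3, $r\le\nu(L)\le n(L)\le r$. So $\nu(L)=n(L)$, and $L$ is abundant by Theorem 2.

The final equivalence: if $n\ge2$, $w\ge3$ and $1\le\nu\le n-1$, Theorem 1 gives a datum with these invariants that violates the conjecture. In every other case $n=1$, or $w\le2$, or $\nu\in\{0,n\}$, and the first part of the theorem applies. $\blacksquare$
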